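# Distributions on which a SAT algorithm errs with probability close to $1/2$

## Formulas, error probabilities, samplers

**Formulas and length.** Boolean formulas are over the basis $\neg,\vee,\wedge,0,1$, with variables $x_1,x_2,\dots$. Binary connectives come with their parentheses, as in $(\alpha\wedge\beta)$. The length $|\varphi|$ is the number of symbols, parentheses included, where each variable counts as one symbol. For example, $(x_7\wedge\neg x_{1000})$ has length $6$.

**Normalized formulas.** A formula of length $\ell$ is *normalized* if its variables are among $x_1,\dots,x_\ell$. The formula $(x_7\wedge\neg x_{1000})$ is not normalized. Renaming its variables gives $(x_1\wedge\neg x_2)$, which is. This always works: a formula of length $\ell$ has at most $\ell$ distinct variables, so they can be renamed into $x_1,\dots,x_\ell$, which changes neither the length nor satisfiability. A normalized formula of length $\ell$ is a string of $\ell$ symbols from an alphabet of $\ell+7$ symbols (the variables and $\neg,\vee,\wedge,0,1,(,)$), so it has a binary encoding of $O(\ell\log(\ell+1))$ bits.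

**The assumption $\mathrm{NP}\not\subseteq\mathrm{BPP}$.** This means: there is no polynomial-time randomized algorithm that, given any Boolean formula, correctly decides with probability at least $2/3$ whether it is satisfiable. It is a worst-case statement: for every algorithm some formula is bad. For example, an unbiased coin toss does not decide SAT in this sense, because it is correct with probability only $1/2$.

**Error of an algorithm.** Let $D$ be a probabilistic polynomial-time algorithm trying to decide SAT. Probabilistic polynomial time means strict polynomial time with fair coins. An output of $D$ other than $1$ is read as $0$; this can only decrease the error of $D$, so it can only make our task harder. Put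
$$p(\theta)=\Pr[D(\theta)=1].$$
Then $D$ errs on $\theta$ with probability $1-p(\theta)$ if $\theta$ is satisfiable, and with probability $p(\theta)$ otherwise. For example, if $p(\theta)=0.9$, then $D$ errs with probability $0.1$ or $0.9$, depending on which is true.

**Hard distributions.** A distribution $\mu$ over formulas is *$\delta$-hard for $D$* if, with probability at least $\delta$ over the choice of $\varphi$ from $\mu$ and the randomness of $D$, the algorithm $D$ fails to decide correctly whether $\varphi$ is satisfiable. The coins of $D$ are independent of the choice of $\varphi$. For example, if $D$ always answers $1$, the point mass on $(x_1\wedge\neg x_1)$ is $1$-hard for $D$.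

**Samplers.** A *sampler* is a polynomial-time probabilistic algorithm $G$ that, given $1^n$, outputs a Boolean formula of length at least $n$. We write $\mu_n$ for the output distribution of $G(1^n)$. For example, $G$ may take $(x_1\wedge\neg x_1)$ and conjoin copies of $1$ until the length is at least $n$. Note the order of choices: $G$ may depend on $D$, and it must be efficient.

We use two textbook facts.

**Hoeffding's inequality.** If $X_1,\dots,X_s$ are independent with values in $\{0,1\}$ and mean $p$, then $\Pr\big[\,|\frac1s\sum_i X_i-p|>\eta\,\big]\le 2e^{-2\eta^2s}$.

**Cook–Levin theorem, with witnesses.** Let $R(y,w)$ be a predicate decidable in time polynomial in $|y|$, where $w$ ranges over strings of a fixed length $m(y)$ computable in polynomial time. From $y$ one can compute in polynomial time a formula whose variables include one for each bit of $w$, such that a string $w$ extends to a satisfying assignment if and only if $R(y,w)$ holds. In particular, from any satisfying assignment one can read off a $w$ with $R(y,w)$.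

## From worst-case hardness to error near $1/2$

Suppose $\mathrm{NP}\not\subseteq\mathrm{BPP}$. Every efficient $D$ is then wrong on some formulas. Can we *efficiently produce* formulas on which a given $D$ is wrong, and how often can we make it wrong?

The problem comes from the paper "Improving on Gutfreund, Shaltiel, and Ta-Shma's Paper 'If NP Languages Are Hard on the Worst-Case, Then It Is Easy to Find Their Hard Instances'" (doi:10.1007/978-3-642-38536-0_18). The following background is given with it.

1. Gutfreund, Shaltiel and Ta-Shma proved: if $\mathrm{NP}\not\subseteq\mathrm{BPP}$, then for every such $D$ there is a sampler $G$ such that, for infinitely many $n$, $\mu_n$ is $\delta$-hard for $D$, where $0<\delta<1/2$ is some universal constant.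
2. This statement holds for every $\delta<1/3$.
3. The barrier $1/3$ can be broken for $\Sigma_k^p$ with $k>1$. Fix $k>1$ and a $\Sigma_k^p$-complete predicate whose instances are formulas (for example, quantified Boolean formulas with $k$ alternating quantifier blocks beginning with $\exists$), and suppose $\Sigma_k^p\not\subseteq\mathrm{BPP}$. For every probabilistic polynomial-time $D$ trying to decide the predicate and every $\varepsilon>0$ there is a polynomial-time sampler of instances, with outputs of length at least $n$ on input $1^n$, such that for infinitely many $n$ the algorithm $D$ fails on a random instance produced by $G(1^n)$ with probability at least $1/2-\varepsilon$.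

The question is the case $k=1$: can $\delta$ in item 1 be arbitrarily close to $1/2$? The answer is yes.

**Theorem 1.** Assume $\mathrm{NP}\not\subseteq\mathrm{BPP}$. For every probabilistic polynomial-time $D$ and every integer $c\ge1$ there is a sampler $G$ such that for infinitely many $n$ the distribution $\mu_n$ of $G(1^n)$ is $(1/2-n^{-c})$-hard for $D$. In particular, for every $\varepsilon>0$ there is a $G$ such that $\mu_n$ is $(1/2-\varepsilon)$-hard for $D$ for infinitely many $n$.

**Theorem 2 (converse and sharpness).**
(a) If $\mathrm{NP}\subseteq\mathrm{BPP}$, there is a $D$ such that, for every sampler $G$ and every $n$, $D$ errs on $\mu_n$ with probability at most $2^{-n}$. Hence the conclusion of Theorem 1 is equivalent to $\mathrm{NP}\not\subseteq\mathrm{BPP}$.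
(b) Unconditionally, there is a probabilistic polynomial-time $D_0$ whose error on every formula with $m$ variables is at most $1/2-2^{-m-2}$. So $1/2-n^{-c}$ cannot be replaced by $1/2$. For a sampler with running time $q(n)$, the error of $D_0$ on $\mu_n$ is at most $1/2-2^{-q(n)-2}$.

## Constant answers, coin tosses, and random guessing

Let us try a few algorithms $D$ by hand.

If $D$ always answers $1$, sample padded copies of $(x_1\wedge\neg x_1)$: the error is $1$. If $D$ always answers $0$, sample padded tautologies such as $(x_1\vee 1)$: the error is again $1$.

If $D$ tosses an unbiased coin, then $p(\theta)=1/2$ for all $\theta$. The error is $1/2$ on every formula, and no sampler does better than $1/2$. So $1/2$ is the best constant one can hope for. Can we at least reach exactly $1/2$ for every $D$? No: a coin toss can be improved by an exponentially small amount.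

**Proof of Theorem 2(b).** The purpose is to beat a coin toss on every formula. On a formula $\varphi$ with $m$ variables, $D_0$ picks a uniformly random assignment. If it satisfies $\varphi$, then $D_0$ outputs $1$. Otherwise it outputs $1$ with probability $1/2-2^{-m-2}$ and $0$ with the remaining probability; this takes $m+2$ further fair coins.

If $\varphi$ is unsatisfiable, $D_0$ errs exactly when it outputs $1$, which has probability $1/2-2^{-m-2}$. If $\varphi$ is satisfiable, a fraction $\sigma\ge2^{-m}$ of the assignments satisfies it, and
$$\Pr[D_0(\varphi)=1]=\sigma+(1-\sigma)\left(\tfrac12-2^{-m-2}\right)=\tfrac12-2^{-m-2}+\sigma\left(\tfrac12+2^{-m-2}\right).$$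
This is at least $\tfrac12-2^{-m-2}+2^{-m}\cdot\tfrac12=\tfrac12+2^{-m-2}$. So in both cases the error is at most $1/2-2^{-m-2}$.

A sampler with running time $q(n)$ outputs formulas with at most $q(n)$ variables. Averaging, the error of $D_0$ on $\mu_n$ is at most $1/2-2^{-q(n)-2}<1/2$. $\square$

**Proof of Theorem 2(a).** The purpose is to see that the hypothesis of Theorem 1 is necessary. Take a BPP algorithm for SAT and let $D$ be the majority vote over $k=18|\varphi|$ independent runs on $\varphi$. Each run is correct with probability at least $2/3$. If the majority is not correct, the fraction of correct runs falls short of its mean by at least $1/6$. By the one-sided form of Hoeffding's inequality this has probability at most $e^{-2k/36}=e^{-|\varphi|}\le2^{-|\varphi|}$. Since $G(1^n)$ outputs formulas of length at least $n$, the error of $D$ on $\mu_n$ is at most $2^{-n}$.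

Hence for no fixed $\delta>0$ is there a sampler that is $\delta$-hard for this $D$ for infinitely many $n$. The conclusion of Theorem 1 would supply such a sampler with $\delta=1/4$ (take $\varepsilon=1/4$), so it fails when $\mathrm{NP}\subseteq\mathrm{BPP}$. Together with Theorem 1 this gives the equivalence. $\square$

The rest of the notes proves Theorem 1.

## Self-reduction triples and the value $1/3$

Suppose for the moment that $D$ is deterministic. The sensible first approach is to use the self-reduction of SAT to catch $D$ in a contradiction. For a formula $\varphi$ let $\varphi_0,\varphi_1$ be the results of substituting $0$ and $1$ for its first variable. Then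
$$\varphi\text{ is satisfiable}\iff\varphi_0\text{ or }\varphi_1\text{ is satisfiable}.$$
If $D$ accepts $\varphi$, move to a child that $D$ accepts, and continue. Either we reach a formula without variables, which we can evaluate, or we reach a $\varphi$ which $D$ accepts although it rejects both $\varphi_0$ and $\varphi_1$. In the second case the three answers contradict the displayed equivalence, so at least one is wrong. A uniformly random member of the triple makes $D$ err with probability at least $1/3$.

Can other weights on the triple do better? The answers of $D$ are $1,0,0$. The truth could be any of the following patterns for $(\varphi,\varphi_0,\varphi_1)$: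

- $(0,0,0)$: only the answer on $\varphi$ is wrong;
- $(1,1,0)$: only the answer on $\varphi_0$ is wrong;
- $(1,0,1)$: only the answer on $\varphi_1$ is wrong.

With weights $w,w_0,w_1$ the guaranteed error is at most $\min(w,w_0,w_1)\le1/3$. So this is the exact point where the approach stops: from the inconsistency of the three answers alone, no choice of weights guarantees more than $1/3$.

A contradiction between *two* answers would be better. If $D$ accepts $\theta$ and rejects $\theta'$, and we know that $\theta$ and $\theta'$ are logically equivalent, then exactly one of the two answers is wrong, and we do not need to know which. A fair choice between them gives error exactly $1/2$. So we want a search whose failure produces two equivalent formulas.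

## Threshold formulas and pairs of equivalent formulas

The idea is to replace the substitution tree by a binary search over the formulas "$\psi$ has a satisfying assignment $\ge t$". Adjacent thresholds $t$ and $t+1$ differ only through the single assignment $t$. In the language of triples, the formula for $t$ is equivalent to the disjunction of the formula for $t+1$ and the formula "$\psi(x)\wedge x=t$". The truth of the third member can be computed: just evaluate $\psi(t)$. If it is $1$, we have found a satisfying assignment. If it is $0$, the other two are equivalent.

**Step 1: the formulas $\psi_t$.** We need short formulas that express the thresholds. Let $\psi$ be normalized of length $n$. Identify assignments $x\in\{0,1\}^n$ of $x_1,\dots,x_n$ with integers in $[0,2^n-1]$, where $x_1$ is the most significant bit. For $0\le t\le2^n-1$ with bits $t_1\dots t_n$ let $C_t=C^1$, where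
$$C^{n+1}=1,\qquad C^i=\begin{cases}(x_i\wedge C^{i+1}) & \text{if } t_i=1,\\ (x_i\vee C^{i+1}) & \text{if } t_i=0.\end{cases}\tag{1}$$
We claim that $C^i$ expresses $x_i\dots x_n\ge t_i\dots t_n$, by downward induction on $i$. For $i=n+1$ both strings are empty and the inequality is true. For $i\le n$: if $t_i=1$, the inequality holds if and only if $x_i=1$ and $x_{i+1}\dots x_n\ge t_{i+1}\dots t_n$. If $t_i=0$, it holds if and only if $x_i=1$ or $x_{i+1}\dots x_n\ge t_{i+1}\dots t_n$. So $C_t$ expresses $x\ge t$.

Each level of (1) adds four symbols, so $|C_t|=4n+1$. Put
$$\psi_t=(\psi\wedge C_t).$$
Then $|\psi_t|=n+(4n+1)+3=5n+4$, so $n\le|\psi_t|\le9n$. Its variables are among $x_1,\dots,x_n$, so $\psi_t$ is normalized.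

*Example.* Let $\psi=\neg x_1$, so $n=2$. The satisfying assignments are $00$ and $01$, that is, the integers $0$ and $1$. We have
$$C_0=(x_1\vee(x_2\vee1)),\quad C_1=(x_1\vee(x_2\wedge1)),\quad C_2=(x_1\wedge(x_2\vee1)),\quad C_3=(x_1\wedge(x_2\wedge1)).$$
So $\psi_0,\psi_1$ are satisfiable and $\psi_2,\psi_3$ are not.

**Step 2: the case of a deterministic $D$.** This shows the mechanism without estimates. If $D$ rejects $\psi_0$, stop. Otherwise keep $lo$ and $hi$ such that $D$ accepts $\psi_{lo}$, and either $hi=2^n$ or $D$ rejects $\psi_{hi}$; start with $lo=0$, $hi=2^n$ and halve the interval until $hi=lo+1$. No monotonicity of the answers is needed for this. Suppose that at the end $\psi(lo)=0$. If $lo=2^n-1$, then $D$ accepts $\psi_{2^n-1}$, which is unsatisfiable, so the error there is $1$. If $lo<2^n-1$, then $D$ accepts $\psi_{lo}$ and rejects the equivalent formula $\psi_{lo+1}$, so a fair choice between the two gives error exactly $1/2$. The only other bad outcome is that $D$ rejects $\psi_0\equiv\psi$. This is an error (with probability $1$) if $\psi$ is satisfiable, and no error if it is not.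

**Step 3: what changes for randomized $D$.** Now the pair has acceptance probabilities on different sides of $1/2$, and the fair choice is no longer right. For example, let $\psi=x_1$, $n=1$, with $p(\psi_0)=0.9$ and $p(\psi_1)=0.3$. Since $\psi(0)=0$, both formulas are equivalent (to $x_1$). The fair mixture is accepted with probability $0.6$, so the error is only $0.4$ because the formulas are satisfiable. But the mixture with weight $1/3$ on $\psi_0$ and $2/3$ on $\psi_1$ is accepted with probability $0.3+0.2=1/2$. *A mixture of equivalent formulas that is accepted with probability exactly $1/2$ has error exactly $1/2$, whether the formulas are satisfiable or not.* The weights depend on the numbers $p(\theta)$, so these must be estimated.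

## Estimates from one seed that serves all formulas

How should $p$ be estimated? One could toss fresh coins for every estimate. Later, however, we will express "the search fails on $\psi$" by a Boolean formula and look for such a $\psi$, so the search must be *deterministic* once some string $r$ of coins is fixed. The $\psi$ found will then depend on $r$, and a guarantee of the form "for each fixed $\psi$, most $r$ give good estimates" says nothing about a $\psi$ chosen after $r$. So we ask for more: one seed $r$ that is good for all formulas of the relevant lengths at once. There are only $e^{O(n^2)}$ of them, so a polynomial number of samples is enough.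

Fix $D$ and $c$ from now on, and put
$$\eta(n)=\frac1{4n^c},\qquad s(n)=\left\lceil\frac{144n^2+2/\eta(n)}{2\eta(n)^2}\right\rceil.\tag{2}$$
Let $d(n)$ be a polynomial bound on the number of coins that $D$ uses on normalized formulas of length at most $9n$. On such inputs we regard $D$ as using a string in $\{0,1\}^{d(n)}$ and write $D(\theta;\rho)$ for its output with coins $\rho$. Both $s(n)$ and $d(n)$ are polynomially bounded.

**Seeds.** A *seed for $n$* is $r=(r_1,\dots,r_s)$ with $s=s(n)$ and $r_i\in\{0,1\}^{d(n)}$. It defines the estimates
$$\tilde p_r(\theta)=\frac1s\,\#\{i:D(\theta;r_i)=1\}.$$
The seed is *good for $n$* if $|\tilde p_r(\theta)-p(\theta)|\le\eta(n)$ for all normalized $\theta$ of length at most $9n$. For example, if $D$ is deterministic, then $\tilde p_r=p$ and every seed is good. If $D$ is a coin toss that outputs the first bit of $\rho$, then $\tilde p_r(\theta)$ is the fraction of the $r_i$ that begin with $1$, the same for all $\theta$, and $r$ is good if and only if this fraction is within $\eta(n)$ of $1/2$.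

**Claim 0.** A uniformly random seed is good for $n$ with probability at least $1-\eta(n)$.

**Proof.** We count the formulas and use a union bound. Normalized formulas of length at most $9n$ are strings of length at most $9n$ over the $9n+7$ symbols $x_1,\dots,x_{9n},\neg,\vee,\wedge,0,1,(,)$. Padding with one extra blank symbol to length exactly $9n$ shows that there are at most $(9n+8)^{9n}$ of them. Since $\ln(9n+8)\le9n+7\le16n$, this is at most $e^{9n\cdot16n}=e^{144n^2}$.

For one formula $\theta$, Hoeffding's inequality bounds the probability of $|\tilde p_r(\theta)-p(\theta)|>\eta$ by $2e^{-2\eta^2s}$, where $\eta=\eta(n)$. By (2), $2\eta^2s\ge144n^2+2/\eta$. So the probability that $r$ is not good is at most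
$$e^{144n^2}\cdot2e^{-144n^2-2/\eta}=2e^{-2/\eta}\le\eta.$$
The last step is $e^{2/\eta}\ge2/\eta$. $\square$

## The search procedure and its error guarantee

**The procedure $A(\psi;r)$.** The input is a normalized $\psi$ of length $n$ and a seed $r$ for $n$. The procedure is deterministic.

1. If $\tilde p_r(\psi_0)<1/2$, output "reject".
2. Set $lo=0$, $hi=2^n$. While $hi-lo>1$: let $mid=(lo+hi)/2$; if $\tilde p_r(\psi_{mid})\ge1/2$ set $lo=mid$, otherwise set $hi=mid$.
3. If $\psi(lo)=1$, output "found $lo$"; otherwise output "stuck at $lo$".

The difference $hi-lo$ starts at $2^n$ and is halved each time, so $mid$ is an integer and there are exactly $n$ rounds. There are $n+1$ estimates, each made of $s(n)$ runs of $D$, so $A$ runs in time polynomial in $n$. Throughout step 2,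
$$\tilde p_r(\psi_{lo})\ge\tfrac12,\qquad\text{and either } hi=2^n \text{ or } \tilde p_r(\psi_{hi})<\tfrac12.\tag{3}$$
At the end $hi=lo+1$. Note that "found $lo$" is output only if $lo$ really is a satisfying assignment, no matter how bad $r$ is.

*Example.* Take $\psi=\neg x_1$, $n=2$, as before. If the estimates for $\psi_0,\psi_1,\psi_2$ are $0.9,0.7,0.2$, then $mid=2$ gives $hi=2$, $mid=1$ gives $lo=1$, and since $\psi(01)=1$ the output is "found $1$". If instead the estimates for $\psi_0,\psi_2,\psi_3$ are $0.9,0.8,0.2$, then $mid=2$ gives $lo=2$, $mid=3$ gives $hi=3$, and since $\psi(10)=0$ the output is "stuck at $2$". Here $\psi_2$ and $\psi_3$ are both unsatisfiable.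

**The failure distribution $\nu(\psi;r)$.** Say that $A$ *fails* if it outputs "reject" or "stuck". In that case define $\nu(\psi;r)$ as follows.

- For "reject": the point mass on $\psi_0$.
- For "stuck at $2^n-1$": the point mass on $\psi_{2^n-1}$.
- For "stuck at $t$" with $t<2^n-1$: output $\psi_t$ with probability $\alpha'$ and $\psi_{t+1}$ with probability $1-\alpha'$. Here $\alpha'$ approximates
$$\alpha=\frac{1/2-\tilde p_r(\psi_{t+1})}{\tilde p_r(\psi_t)-\tilde p_r(\psi_{t+1})}.\tag{4}$$

By (3) with $hi=t+1<2^n$ we have $\tilde p_r(\psi_{t+1})<1/2\le\tilde p_r(\psi_t)$. So the denominator in (4) is positive and $\alpha\in[0,1]$. We take $\alpha'=\lfloor2^k\alpha\rfloor/2^k$, where $k$ is the least integer with $2^{-k}\le\eta(n)$. Then $\alpha'\in[0,1]$, $|\alpha'-\alpha|\le\eta(n)$, and $\alpha'$ is a dyadic rational with $O(\log(1/\eta(n)))$ bits, so the choice can be made with fair coins. Given $\psi$ and $r$, the distribution $\nu(\psi;r)$ is sampled in polynomial time, and all its outputs have length at least $n$.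

In the example stuck at $2$ we get $\alpha=(0.5-0.2)/(0.8-0.2)=1/2$.

**Lemma 1.** Let $r$ be good for $n$, and let $\psi$ be normalized of length $n$.
(i) If $A(\psi;r)$ outputs "reject" and $\psi$ is satisfiable, then $D$ errs on $\nu(\psi;r)$ with probability at least $1/2-\eta(n)$.
(ii) If $A(\psi;r)$ outputs "stuck", then $D$ errs on $\nu(\psi;r)$ with probability at least $1/2-2\eta(n)$, whether or not $\psi$ is satisfiable.

**Proof.** Write $\eta=\eta(n)$. All the formulas $\psi_t$ are normalized of length at most $9n$, so their estimates are correct up to $\eta$.

*(i)* The condition $x\ge0$ always holds, so $\psi_0\equiv\psi$ is satisfiable. Also $p(\psi_0)\le\tilde p_r(\psi_0)+\eta<1/2+\eta$. So the error $1-p(\psi_0)$ is greater than $1/2-\eta$.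

*(ii), stuck at $t=2^n-1$.* The formula $\psi_t$ says $\psi(x)\wedge x=1^n$, and $\psi(1^n)=0$, so $\psi_t$ is unsatisfiable. The error is $p(\psi_t)\ge\tilde p_r(\psi_t)-\eta\ge1/2-\eta$.

*(ii), stuck at $t<2^n-1$.* Since $\psi(t)=0$, an assignment satisfies $\psi$ and is $\ge t$ if and only if it satisfies $\psi$ and is $\ge t+1$. So $\psi_t$ and $\psi_{t+1}$ are equivalent. The probability that $D$ accepts a sample of $\nu(\psi;r)$ is
$$\bar p=\alpha'p(\psi_t)+(1-\alpha')p(\psi_{t+1}).$$
We compare it with $1/2$ in two moves. Replacing $p$ by $\tilde p_r$ in this convex combination changes it by at most $\eta$, because $r$ is good. Replacing $\alpha'$ by $\alpha$ then changes it by $|\alpha'-\alpha|\cdot|\tilde p_r(\psi_t)-\tilde p_r(\psi_{t+1})|\le\eta$. The result is $\alpha\tilde p_r(\psi_t)+(1-\alpha)\tilde p_r(\psi_{t+1})$, which equals $1/2$ by (4). Hence $|\bar p-1/2|\le2\eta$. The error of $D$ is $1-\bar p$ if both formulas are satisfiable and $\bar p$ if both are unsatisfiable. In either case it is at least $1/2-2\eta$. $\square$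

The asymmetry between (i) and (ii) matters below: a "reject" is evidence against $D$ only if we know that $\psi$ is satisfiable.

## Formulas on which the search fails

To use Lemma 1 we need inputs on which $A$ fails. This is the only place where $\mathrm{NP}\not\subseteq\mathrm{BPP}$ enters.

**Lemma 2.** Assume $\mathrm{NP}\not\subseteq\mathrm{BPP}$. Let $S$ be the set of $n$ for which there is a satisfiable normalized $\psi$ of length $n$ with
$$\Pr_r[A(\psi;r)\text{ outputs "found"}]<\eta(n).$$
Then $S$ is infinite.

**Proof.** If $S$ were finite, repeated runs of $A$ would decide SAT. Suppose $S\subseteq[1,n_0]$. Normalize the input formula and let $n$ be its length. If $n\le n_0$, use a finite table. Otherwise run $A$ with $\lceil2/\eta(n)\rceil$ independent random seeds, and accept if and only if some run outputs "found". This takes polynomial time, since $2/\eta(n)=8n^c$.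

Since "found $lo$" is output only when $\psi(lo)=1$, an unsatisfiable formula is never accepted. For a satisfiable one with $n>n_0$ we have $n\notin S$, so each run outputs "found" with probability at least $\eta(n)$. Therefore the formula is accepted with probability at least $1-(1-\eta)^{2/\eta}\ge1-e^{-2}>2/3$. This is a polynomial-time randomized algorithm for SAT, a contradiction. $\square$

Lemma 2 says that for $n\in S$ a bad formula $\psi^*$ *exists*. The sampler cannot simply output a sample of $\nu(\psi^*;r)$, because nothing tells it how to compute $\psi^*$.

## Searching for a failure with the search procedure itself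

Whether a satisfiable $\psi$ with $A(\psi;r)$ failing exists is itself an NP question, and $A$ is a search procedure for NP questions. So we write the question as a formula $\Phi$ and run $A$ on $\Phi$. If this succeeds, it hands us a bad $\psi$. If it fails, then $\Phi$ itself is a bad formula. Both outcomes are usable.

**Step 1: the formula $\Phi_{n,r}$.** We express a failure of $A$ with seed $r$ as a satisfiability question. For a seed $r$ for $n$, consider the predicate on $(\psi,x)$:

> $\psi$ is (the encoding of) a normalized formula of length exactly $n$, $x\in\{0,1\}^n$, $\psi(x)=1$, and $A(\psi;r)$ fails.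

The part $\psi(x)=1$ is there because of Lemma 1(i): it guarantees that $\psi$ is satisfiable. Encoding each of the $n$ symbols of $\psi$ by a block of $\lceil\log_2(n+7)\rceil$ bits gives all pairs the same length. The predicate is decidable in time polynomial in $n$, because $A$ is deterministic given $r$ and runs in polynomial time. By the Cook–Levin theorem, applied with $y=(1^n,r)$ and $w=(\psi,x)$, we can compute from $(1^n,r)$ in polynomial time a formula $\Phi_{n,r}$ in variables $x_1,\dots,x_V$ such that

- $\Phi_{n,r}$ is satisfiable if and only if some $(\psi,x)$ satisfies the predicate;
- such a pair can be read off from any satisfying assignment.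

Here $V\ge n$, since the $n$ bits of $x$ are represented by variables. Conjoining $(x_i\vee1)$ for all $i\le V$ does not change the meaning, and afterwards all of $x_1,\dots,x_V$ occur. Hence $N:=|\Phi_{n,r}|\ge V\ge n$, and $\Phi_{n,r}$ is normalized. Also $N$ is at most polynomial in $n$. So $A$ can be run on $\Phi_{n,r}$ with a seed for $N$.

**Step 2: the sampler $G(1^n)$.**

1. Choose a uniformly random seed $r$ for $n$. Compute $\Phi=\Phi_{n,r}$ and $N=|\Phi|$.
2. Choose a uniformly random seed $r'$ for $N$ and run $A(\Phi;r')$. If it fails, output a sample of $\nu(\Phi;r')$ and stop.
3. Otherwise $A$ has found a satisfying assignment of $\Phi$. Read off $(\psi,x)$ with $|\psi|=n$, $\psi(x)=1$, and $A(\psi;r)$ failing. Output a sample of $\nu(\psi;r)$.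

Every part takes time polynomial in $n$, because $N$ is polynomial in $n$. Outputs in line 2 have length at least $N\ge n$, and outputs in line 3 have length at least $n$. So $G$ is a sampler.

## The error of $D$ on $\mu_n$ for $n\in S$

Let $n\in S$, witnessed by $\psi^*$ with a satisfying assignment $x^*$, and write $\eta=\eta(n)$. Note that $\eta(N)\le\eta$, because $N\ge n$.

**Step 3: three likely events.** We collect what must go well.

- $E_1$: $r$ is good for $n$. By Claim 0, $\Pr[\neg E_1]\le\eta$.
- $E_2$: $\Phi_{n,r}$ is satisfiable. Whenever $A(\psi^*;r)$ fails, the pair $(\psi^*,x^*)$ satisfies the predicate. Hence $\Pr[\neg E_2]\le\Pr_r[A(\psi^*;r)\text{ outputs "found"}]<\eta$.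
- $E_3$: $r'$ is good for $N$. The number $N$ may depend on $r$, but for every fixed $r$ Claim 0 bounds the conditional failure probability by $\eta(N)\le\eta$. So $\Pr[\neg E_3]\le\eta$.

By the union bound all three hold with probability at least $1-3\eta$.

**Step 4: every outcome is an error of about $1/2$.** Fix any $r,r'$ for which $E_1,E_2,E_3$ hold. The final sample from $\nu$ and the coins of $D$ are independent of $r,r'$, so Lemma 1 gives the conditional error. We claim that it is at least $1/2-2\eta$.

- *$A(\Phi;r')$ outputs "reject".* By $E_2$, $\Phi$ is satisfiable, and by $E_3$, $r'$ is good for $N$. Lemma 1(i) applied to $\Phi,r'$ gives error at least $1/2-\eta(N)\ge1/2-\eta$.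
- *$A(\Phi;r')$ outputs "stuck".* By $E_3$, Lemma 1(ii) applied to $\Phi,r'$ gives error at least $1/2-2\eta(N)\ge1/2-2\eta$.
- *$A(\Phi;r')$ outputs "found".* Then $\psi$ is satisfiable (by $x$), $A(\psi;r)$ fails, and $r$ is good for $n$ by $E_1$. Lemma 1(i) or (ii), applied to $\psi,r$, gives error at least $1/2-2\eta$. The formula $\psi$ depends on $r$, but this does no harm, since goodness of $r$ is uniform over all normalized formulas of length at most $9n$.

**Step 5: the total.** Since $\eta\le1/4$, both factors below are nonnegative, and the error of $D$ on $\mu_n$ is at least
$$(1-3\eta)\left(\tfrac12-2\eta\right)=\tfrac12-\tfrac72\eta+6\eta^2\ge\tfrac12-4\eta=\tfrac12-n^{-c}.$$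
This holds for all $n\in S$, and $S$ is infinite by Lemma 2. This proves the first statement of Theorem 1. For a fixed $\varepsilon>0$, take $c=1$ and only those $n\in S$ with $n\ge1/\varepsilon$: there are infinitely many of them, and for each one $1/2-n^{-1}\ge1/2-\varepsilon$. $\blacksquare$
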